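# Polynomial maps between spheres and powers of two

## Spheres of dimension at most three

Let $S^n=\{x\in\mathbb R^{n+1}: |x|^2=1\}$; we number the coordinates $x_0,\dots,x_n$ and write $|y|^2=\sum_i y_i^2$ for any vector $y$, whatever its entries are. A *polynomial map* $S^n\to S^k$ is a map that is the restriction to $S^n$ of a polynomial map $\mathbb R^{n+1}\to\mathbb R^{k+1}$. For which pairs of positive integers $(n,k)$ is every polynomial map $S^n\to S^k$ constant? For instance, is there a non-constant one from $S^{48}$ to $S^{47}$?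

For small $n$ we can settle this completely.

**Proposition 1.** Let $1\le n\le 3$ and $k\ge 1$. Every polynomial map $S^n\to S^k$ is constant if and only if $k=1$ and $n\in\{2,3\}$.

**The non-constant maps.** If $k\ge n$, take $x\mapsto(x_0,\dots,x_n,0,\dots,0)$. The only other pair with $n\le 3$ and $k\ge 2$ is $(3,2)$. Here write a point of $S^3$ as a pair $(u,v)$ of complex numbers with $|u|^2+|v|^2=1$, and take the Hopf map
$$h(u,v)=\big(|u|^2-|v|^2,\;2uv\big)\in\mathbb R\times\mathbb C=\mathbb R^3 .$$
Its squared norm is $(|u|^2-|v|^2)^2+4|u|^2|v|^2=(|u|^2+|v|^2)^2=1$, and $h(1,0)=(1,0)$ differs from $h(0,1)=(-1,0)$.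

There remain $(2,1)$ and $(3,1)$. We must show that maps to the circle are constant, and the tool is to look at terms of highest degree. Put
$$\mathcal N=x_0^2+x_1^2+\dots+x_n^2 .$$

**Polynomials that vanish on the sphere.** A polynomial $h\in\mathbb R[x_0,\dots,x_n]$ vanishes on $S^n$ if and only if $\mathcal N-1$ divides it. One direction is clear. For the other, divide $h$ by $\mathcal N-1$, which is monic in $x_0$. The remainder is $\alpha+\beta x_0$ with $\alpha,\beta\in\mathbb R[x_1,\dots,x_n]$, and it vanishes at $x_0=\pm\sqrt{1-\sum_{i\ge1}x_i^2}$ for every $(x_1,\dots,x_n)$ in the open unit ball. At each such point the two roots are different, so $\alpha=\beta=0$ there. Polynomials that vanish on an open set are zero.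

So a polynomial map $S^n\to S^k$ is the same as a solution of $f_0^2+\dots+f_k^2=1$ in the ring $\mathbb R[x_0,\dots,x_n]/(\mathcal N-1)$, and the map is constant exactly when all $f_i$ are classes of constants. The next lemma holds over any field, and we shall use it twice.

**Lemma 2 (leading forms).** Let $F$ be a field, $A=F[x_0,\dots,x_n]/(\mathcal N-1)$, and let $f_0,\dots,f_k\in A$ satisfy $\sum f_i^2=1$, not all $f_i$ in $F$. Then there are $d\ge1$ and forms $P_0,\dots,P_k$, each zero or homogeneous of degree $d$, such that $\mathcal N$ divides $\sum P_i^2$ but $\mathcal N$ does not divide all the $P_i$.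

*Proof.* Let $d$ be the least integer such that all $f_i$ have polynomial representatives of degree at most $d$. Since not all $f_i$ are in $F$, we have $d\ge1$. Fix such representatives, again called $f_i$, and let $P_i$ be the homogeneous part of $f_i$ of degree $d$.

Suppose $P_i=\mathcal N G_i$ for all $i$, with $G_i$ zero or homogeneous of degree $d-2$. Then $f_i-(\mathcal N-1)G_i$ represents the same element of $A$, and its part of degree $d$ is $P_i-\mathcal NG_i=0$. So all $f_i$ have representatives of degree less than $d$, against the choice of $d$.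

Finally $\sum f_i^2-1=(\mathcal N-1)g$ for some polynomial $g$. The left side has degree at most $2d$, so $\deg g\le 2d-2$. As $2d\ge2$, the constant $1$ does not contribute in degree $2d$, and comparing parts of degree $2d$ gives $\sum P_i^2=\mathcal N\,g_{2d-2}$. $\square$

**Maps to the circle.** We show that for every $n\ge2$ each polynomial map $S^n\to S^1$ is constant, which finishes Proposition 1. If not, Lemma 2 gives real forms $P_0,P_1$, not both divisible by $\mathcal N$, with
$$\mathcal N\ \text{ dividing }\ P_0^2+P_1^2=(P_0+iP_1)(P_0-iP_1).$$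
The polynomial $\mathcal N$ is irreducible over $\mathbb C$. Indeed it is monic in $x_0$, so a proper factorization would be $(x_0+\alpha)(x_0-\alpha)$ with $\alpha\in\mathbb C[x_1,\dots,x_n]$ and $\alpha^2=-(x_1^2+\dots+x_n^2)$. Then $\alpha$ is a linear form $\sum\lambda_ix_i$ with $\lambda_i^2=-1$ for all $i$ and $2\lambda_1\lambda_2=0$, which is impossible. Hence $\mathcal N$ divides $P_0+iP_1$ or $P_0-iP_1$. Say $P_0\pm iP_1=\mathcal N(G_0\pm iG_1)$ with $G_0,G_1$ real. As $\mathcal N$ is real, $P_0=\mathcal NG_0$ and $P_1=\mathcal NG_1$, a contradiction. $\square$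

Both halves of this argument used complex numbers, and both change when the dimension grows. A sum of three or more squares does not split into two factors over $\mathbb C$, so what replaces the factorization of $P_0^2+P_1^2$? And what replaces the product $uv$ in the Hopf map when $u,v$ have many coordinates?

## The general statement, over formally real fields

The answer depends only on the largest power of two below $n$.

**Theorem 3.** Let $n,k\ge1$ and let $p\ge0$ be defined by $2^p\le n<2^{p+1}$. Every polynomial map $S^n\to S^k$ is constant if and only if $k<2^p$.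

For $k=n-1$ with $n\ge 2$, the condition $n-1<2^p\le n$ means $n=2^p$. So every polynomial map $S^n\to S^{n-1}$ is constant exactly when $n\in\{2,4,8,16,\dots\}$. For $n=48$ we have $2^p=32$, so there is a non-constant polynomial map $S^{48}\to S^{32}$, hence one $S^{48}\to S^{32}\subset S^{47}$. There is also a non-constant polynomial map $S^{63}\to S^{32}$. The implication "$k<2^p$ implies constant" is essentially R. Wood's theorem (Invent. Math. 5, 1968); we prove it in full.

The proof is pure algebra and works over more fields than $\mathbb R$.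

**Definition.** A field $F$ is *formally real* if $-1$ is not a sum of squares in $F$.

Equivalently, $\sum y_i^2=0$ in $F$ forces all $y_i=0$: divide by a nonzero $y_i^2$ in one direction, and move $-1$ to the other side in the other. The fields $\mathbb Q$ and $\mathbb R$ are formally real. The field $\mathbb Q(\sqrt{-2})$ is not, since $-1=1^2+(\sqrt{-2})^2$. A formally real field has characteristic $0$, since in characteristic $\ell>0$ the sum of $\ell$ ones vanishes. If $F$ is formally real, so is $F(x)$: if $\sum g_i^2=0$ with polynomials $g_i\in F[x]$ (clear denominators), not all zero and of maximal degree $e$, then the coefficient of $x^{2e}$ is a sum of squares in $F$ of elements not all zero, so it is not $0$. By induction $F(x_1,\dots,x_n)$ is formally real.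

**Theorem 4.** Let $F$ be a formally real field, let $n,k\ge1$ and $2^p\le n<2^{p+1}$, and let $A=F[x_0,\dots,x_n]/(\mathcal N-1)$.

(a) If $k<2^p$, every solution of $f_0^2+\dots+f_k^2=1$ with $f_i\in A$ has all $f_i\in F$.

(b) If $k\ge2^p$, there is a solution given by polynomials with integer coefficients that is not in $F^{k+1}$.

By the description of polynomials that vanish on the sphere, Theorem 3 is the case $F=\mathbb R$.

## From a map to a representation of $-1$

Factoring over $\mathbb C$ is no longer available, but the congruence $\sum P_i^2\equiv0$ modulo $\mathcal N$ still has a meaning: it is an equation between squares in a field. Throughout, let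
$$K=F(x_1,\dots,x_n),\qquad \omega=x_1^2+\dots+x_n^2,\qquad L=K(\sqrt{-\omega}).$$

**Proposition 5.** Let $F$ be formally real and $n,k\ge1$. If $f_0^2+\dots+f_k^2=1$ in $A$ with not all $f_i\in F$, then $-1$ is a sum of $k$ squares in $L$.

*Proof.* The field $K$ is formally real. So $-\omega$ is not a square in $K$: from $-\omega=b^2$ we would get $x_1^2+\dots+x_n^2+b^2=0$ with $x_1\ne0$. Hence $\mathcal N=x_0^2+\omega$ is irreducible in $K[x_0]$. It is monic in $x_0$, so by Gauss's lemma it is irreducible, hence prime, in $F[x_0,\dots,x_n]$. The quotient $F[x_0,\dots,x_n]/(\mathcal N)$ is therefore a domain. It contains $F[x_1,\dots,x_n]$, because a nonzero multiple of $\mathcal N$ has degree at least $2$ in $x_0$; inverting the nonzero elements of that subring gives $K[x_0]/(x_0^2+\omega)=L$. So $L$ is its field of fractions.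

Take $P_0,\dots,P_k$ from Lemma 2. Their images in $L$ satisfy $\sum\bar P_i^2=0$, and some $\bar P_i\neq0$. Dividing by $\bar P_i^2$ writes $-1$ as a sum of $k$ squares in $L$. $\square$

Two examples over $F=\mathbb R$. For $n=1$ we have $\omega=x_1^2$, so $L=\mathbb C(x_1)$, where $-1$ is a square; this fits with the identity map of $S^1$. For any $n$, the relation $x_0^2+\dots+x_n^2=0$ in $L$, with $x_0=\sqrt{-\omega}\ne0$, gives $-1=\sum_{i=1}^n(x_i/x_0)^2$, a sum of $n$ squares. We want to know when fewer squares suffice.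

Now write the squares in terms of $K$. Suppose $-1=\sum_{i=1}^m(a_i+b_i\sqrt{-\omega})^2$ with $a_i,b_i\in K$. Comparing coefficients of $1$ and $\sqrt{-\omega}$ gives
$$1+\sum_{i=1}^m a_i^2=\omega\sum_{i=1}^m b_i^2,\qquad \sum_{i=1}^m a_ib_i=0. \tag{1}$$
Here $\beta:=\sum b_i^2\ne0$, for otherwise $1+\sum a_i^2=0$ in the formally real field $K$.

If $m=1$, then $b_1\neq0$ and $a_1b_1=0$, so $a_1=0$ and $\omega=(1/b_1)^2$ is a square in $K$. We shall see that this is impossible for $n\ge2$. This gives the circle case again, and now the argument has a chance to generalize.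

## Target $S^3$: the one square that orthogonality saves

Take $k=m=3$. The sensible approach is to divide the first equation of (1) by $\beta$: with $x=(1,a_1,a_2,a_3)$ and $y=(0,b_1,b_2,b_3)$,
$$\omega=\frac{|x|^2}{|y|^2}=\frac{|x|^2|y|^2}{\beta^2}.$$
A product of two sums of four squares is a sum of four squares, by Euler. In matrix form,
$$T=\begin{pmatrix}x_0&x_1&x_2&x_3\\-x_1&x_0&-x_3&x_2\\-x_2&x_3&x_0&-x_1\\-x_3&-x_2&x_1&x_0\end{pmatrix}$$
(here $x_0,\dots,x_3$ are the entries of $x$) has pairwise orthogonal rows of squared norm $|x|^2$, so $TT^T=T^TT=|x|^2I$ when $|x|^2\neq 0$, and $|Ty|^2=|x|^2|y|^2$. Thus $\omega=x_1^2+\dots+x_n^2$ is a sum of four squares in $K$. For $n=4$ this says nothing: $\omega$ *is* a sum of four squares. We are off by exactly one square, in exactly the case $n=2^p$ that we want.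

The second equation of (1) has not been used yet. The first row of $T$ is $x$, so the first entry of $Ty$ is $x\cdot y=\sum a_ib_i=0$. Hence $\omega=|Ty/\beta|^2$ is a sum of *three* squares in $K$.

To finish this case and all others we need two facts: that $x_1^2+\dots+x_n^2$ is not a sum of $n-1$ squares in $F(x_1,\dots,x_n)$, and that for each $p$ and each $x\in K^{2^p}$ there is a matrix with first row $x$ that plays the role of $T$. For the second one we cannot ask for entries linear in $x$: by Hurwitz's theorem a bilinear identity $|x|^2|y|^2=|z(x,y)|^2$ in sizes $N,N,N$ exists over $\mathbb R$ only for $N=1,2,4,8$. But we are in a field, so denominators are allowed.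

## The form $x_1^2+\dots+x_n^2$ is not a sum of $n-1$ squares

The first fact rests on Cassels' theorem (Acta Arith. 9 (1964), 79–82; see also Lam, *Introduction to Quadratic Forms over Fields*, Ch. IX), which holds over any field of characteristic different from $2$. We need only formally real fields, where the proof is short.

**Theorem 6 (Cassels).** Let $E$ be formally real. If $f\in E[x]$ is a sum of $m$ squares in $E(x)$, then $f$ is a sum of $m$ squares in $E[x]$.

*Proof.* Among all equations $h^2f=|g|^2$ with $0\ne h\in E[x]$ and $g\in E[x]^m$, choose one with $\deg h$ minimal. If $\deg h=0$, divide by $h^2$ and we are done. So suppose $\deg h>0$. The idea is to draw the line through the point $g/h$ of the quadric $|y|^2=f$ and a nearby polynomial point $s$, and to take its second intersection with the quadric.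

Divide with remainder: $g=hs+r$ with $s,r\in E[x]^m$ and all entries of $r$ of degree less than $\deg h$. If $r=0$, then $f=|s|^2$, which is an equation with $h=1$, against minimality. So $r\neq0$. Put
$$a=|s|^2-f,\quad b=2(fh-g\cdot s),\quad h'=ah+b,\quad g'=ag+bs .$$
Using $|g|^2=fh^2$, $\;2g\cdot s=2fh-b$ and $|s|^2=a+f$, we get
$$|g'|^2=a^2fh^2+ab(2fh-b)+b^2(a+f)=f(a^2h^2+2abh+b^2)=f\,h'^2 .$$
Moreover
$$hh'=h^2|s|^2-fh^2+2fh^2-2h\,g\cdot s=h^2|s|^2-2h\,g\cdot s+|g|^2=|g-hs|^2=|r|^2 .$$
Since $E(x)$ is formally real and $r\ne0$, we have $h'\ne0$. And $\deg h'\le 2(\deg h-1)-\deg h<\deg h$, against minimality. $\square$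

**Lemma 7 (Cassels).** Let $F$ be formally real. Then $x_1^2+\dots+x_n^2$ is not a sum of $n-1$ squares in $F(x_1,\dots,x_n)$.

*Proof.* Induction on $n$. For $n=1$ the statement is that $x_1^2$ is not the empty sum $0$. Let $n\ge2$, let $E=F(x_1,\dots,x_{n-1})$, which is formally real, and $d=x_1^2+\dots+x_{n-1}^2\in E$. Suppose $x_n^2+d$ is a sum of $n-1$ squares in $E(x_n)$. By Theorem 6,
$$x_n^2+d=\sum_{i=1}^{n-1}g_i^2,\qquad g_i\in E[x_n].$$
Leading coefficients of squares cannot cancel in the formally real field $E$, so $\deg g_i\le1$; write $g_i=\alpha_ix_n+\beta_i$. Now we specialize $x_n$ so that the first square cancels against $x_n^2$. Choose $\epsilon\in\{1,-1\}$ with $\alpha_1\neq\epsilon$, and put $e=\beta_1/(\epsilon-\alpha_1)\in E$. Then $\alpha_1e+\beta_1=\epsilon e$. Substituting $x_n=e$ gives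
$$e^2+d=e^2+\sum_{i=2}^{n-1}(\alpha_ie+\beta_i)^2 ,$$
so $d$ is a sum of $n-2$ squares in $E$. This contradicts the case $n-1$. $\square$

## Pfister's matrices, and the proof of constancy

**Lemma 8 (Pfister).** Let $K$ be formally real and $x\in K^{2^p}$. There is a $2^p\times2^p$ matrix $T$ over $K$ with first row $x$ and $TT^T=T^TT=|x|^2I$.

*Proof.* Induction on $p$. For $p=0$ take $T=(x)$. For the step, cut $x=(x',x'')$ into halves and let $T',T''$ be matrices for the halves.

If $x''=0$, take $T=\begin{pmatrix}T'&0\\0&T'\end{pmatrix}$. Its first row is $(x',0)=x$, and both products equal $|x'|^2I=|x|^2I$.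

If $x''\ne0$, then $|x''|^2\neq0$ because $K$ is formally real. We keep the first block row $(T',T'')$, which forces the first row of $T$ to be $x$, put $T''$ in the lower left corner, and solve for the last block so that the block rows are orthogonal:
$$T=\begin{pmatrix}T'&T''\\T''&-R\end{pmatrix},\qquad R=|x''|^{-2}\,T''T'^TT'' .$$
The upper left block of $TT^T$ is $T'T'^T+T''T''^T=(|x'|^2+|x''|^2)I$. The upper right block is
$$T'T''^T-T''R^T=T'T''^T-|x''|^{-2}\,(T''T''^T)\,T'T''^T=0 ,$$
and the lower left block is its transpose. The lower right block is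
$$T''T''^T+RR^T=|x''|^2I+|x''|^{-4}\,T''T'^T(T''T''^T)T'T''^T=|x''|^2I+|x''|^{-2}\,T''(T'^TT')T''^T=(|x''|^2+|x'|^2)I .$$
So $TT^T=|x|^2I$. Since $|x|^2\ne0$, the matrix $|x|^{-2}T^T$ is a right inverse of the square matrix $T$, hence also a left inverse, and $T^TT=|x|^2I$. $\square$

For $p=1$ and $x_2\neq0$ the recipe gives $\begin{pmatrix}x_1&x_2\\x_2&-x_1\end{pmatrix}$.

**Proof of Theorem 4(a).** Let $k<2^p\le n$ and suppose $\sum_{i=0}^kf_i^2=1$ in $A$ with not all $f_i\in F$.

**Step 1: pass to the field $L$.** By Proposition 5, $-1$ is a sum of $k$ squares in $L$. Put $m=2^p-1\ge k$. Padding with zeros, $-1$ is a sum of $m$ squares, and we have (1) for this $m$, with $\beta=\sum b_i^2\ne0$.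

**Step 2: multiply, and use orthogonality.** Let $x=(1,a_1,\dots,a_m)$ and $y=(0,b_1,\dots,b_m)$ in $K^{2^p}$, and take $T$ from Lemma 8. Then $|Ty|^2=y^TT^TTy=|x|^2|y|^2$. The first entry of $Ty$ is $x\cdot y=\sum a_ib_i=0$, so $|x|^2|y|^2$ is a sum of $2^p-1$ squares in $K$.

**Step 3: contradiction.** By (1), $|x|^2=\omega\beta$ and $|y|^2=\beta$. So
$$\omega=\frac{|x|^2|y|^2}{\beta^2}$$
is a sum of $2^p-1\le n-1$ squares in $K=F(x_1,\dots,x_n)$, against Lemma 7. $\square$

## The Hopf recipe, and what blocks it at $N=16$

Now let $k\ge2^p=N$. We look for non-constant maps to $S^N$ from spheres of dimension up to $2N-1$. The Hopf map $S^3\to S^2$ had the form "function of $u$, then linear in $v$". So we try, for $u,v\in\mathbb R^N$,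
$$f(u,v)=\big(q(u),\,Z(u)v\big),\qquad Z(u)\ \text{an } N\times N \text{ matrix of polynomials with } Z^TZ=\zeta(u) I .$$
On the sphere $|u|^2+|v|^2=1$ we have $|f|^2=q^2+\zeta|v|^2=q^2+\zeta(1-|u|^2)$. So we need
$$q^2+\zeta\,(1-|u|^2)=1 .$$

For $N=1,2,4,8$, let $L_u$ be the matrix of left multiplication by $u$ in the real numbers, complex numbers, quaternions or octonions, so that $L_u^TL_u=|u|^2I$. With $t=|u|^2$, take $Z=2L_u$, $\zeta=4t$, $q=1-2t$. Then $(1-2t)^2+4t(1-t)=1$, and we have a non-constant map $S^{2N-1}\to S^N$. For $N=16$, Hurwitz's theorem forbids a matrix $Z$ with entries linear in $u$ and $\zeta$ a nonzero constant times $|u|^2$.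

Lemma 8 suggests what to try next. Let $u=(u',u'')$ with $u',u''\in\mathbb R^8$. Use octonion matrices $T',T''$ (with entries linear in $u',u''$) in the recipe, and clear the denominator $\rho=|u''|^2$: the matrix $Z=2\rho T$ has polynomial entries, and $\zeta=4\rho^2t$. So we need a polynomial $q$ with
$$q^2=1-4\rho^2t(1-t)=4\rho^2t^2-4\rho^2t+1 .$$
There is none. Indeed $\deg q=4$; write $q=q_4+q_3+q_2+q_1+q_0$ in homogeneous parts. After a change of sign, $q_4=2\rho t$. Degree $7$ gives $2q_4q_3=0$, so $q_3=0$. Degree $6$ gives $4\rho t\,q_2=-4\rho^2t$, so $q_2=-\rho$. Degree $5$ gives $q_1=0$. Degree $4$ gives $4\rho t\,q_0+\rho^2=0$, so $\rho=-4q_0t$. But $t=|u'|^2+|u''|^2$ involves $u'$ and $\rho$ does not, so $q_0=0$ and $\rho=0$, which is false.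

So a good matrix alone is not enough. The factor $\zeta$ must be such that $1-\zeta(1-|u|^2)$ is a square, and clearing denominators destroys this. The remedy is to carry $q$ and $Z$ through the induction together.

## Doubling a pair $(q,Z)$

**Definition.** Let $j,N\ge1$. A *$(j,N)$-datum* is a triple $(q,Z,\zeta)$ with $q,\zeta\in\mathbb Z[u_1,\dots,u_j]$, $\zeta\neq0$, and $Z$ an $N\times N$ matrix over $\mathbb Z[u_1,\dots,u_j]$, such that
$$Z^TZ=\zeta I,\qquad q^2+\zeta\,(1-|u|^2)=1. \tag{2}$$

The numbers $j$ and $N$ may differ: $j$ counts the variables $u$, and $N$ the variables $v$ in the map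
$$|u|^2+|v|^2=1,\ v=(v_1,\dots,v_N)\quad\Longrightarrow\quad |(q(u),Z(u)v)|^2=q^2+\zeta|v|^2=1. \tag{3}$$
The simplest example is the $(1,1)$-datum $q=u$, $Z=(1)$, $\zeta=1$; its map (3) is the identity of $S^1$.

Two consequences of (2) are used constantly. Since $\zeta\ne0$, the matrix $\zeta^{-1}Z^T$ is the inverse of $Z$ over the field of fractions, so also $ZZ^T=\zeta I$. And $q$ is not constant: otherwise $\zeta\,(1-|u|^2)$ would be constant, and since $1-|u|^2$ has degree $2$ this forces $\zeta=0$.

**Proposition 9.** A $(2^p,2^p)$-datum exists for every $p\ge0$.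

*Proof.* For $p=0$ we have the $(1,1)$-datum above. Let $(q,Z,\zeta)$ be an $(N,N)$-datum in variables $a=(a_1,\dots,a_N)$. We construct a $(2N,2N)$-datum in two steps.

**Step A: double the number of variables $v$, at the price of one new variable $u$.** We look for an $(N+1,2N)$-datum $(Q,W,\zeta')$ in variables $(a,c)$, where $c$ is a single variable. Put
$$w=1-|a|^2-c^2 .$$
We need $1-Q^2$ to be $w$ times a factor $\zeta'$ that is realized by a $2N\times2N$ matrix. Try $Q=1-2\zeta w$. Then
$$1-Q^2=(1-Q)(1+Q)=2\zeta w\cdot 2(1-\zeta w)=4\zeta(1-\zeta w)\cdot w ,$$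
so it is enough to realize $\zeta$ and $1-\zeta w$ separately by matrices of size $2N$ and to multiply. The factor $\zeta$ is realized by two copies of $Z$. For the other factor, (2) gives
$$1-\zeta w=1-\zeta(1-|a|^2)+c^2\zeta=q^2+c^2\zeta ,$$
and a number of the form $q^2+c^2\zeta$ is realized by
$$M=\begin{pmatrix}qI&cZ\\-cZ^T&qI\end{pmatrix}:\qquad
M^TM=\begin{pmatrix}q^2I+c^2ZZ^T&qcZ-cqZ\\ cqZ^T-qcZ^T&c^2Z^TZ+q^2I\end{pmatrix}=\sigma I,\qquad \sigma=q^2+c^2\zeta=1-\zeta w .$$
So we set
$$Q=1-2\zeta w,\qquad W=2M\begin{pmatrix}Z&0\\0&Z\end{pmatrix},\qquad \zeta'=4\sigma\zeta .$$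
Then $W^TW=4\begin{pmatrix}Z^T&0\\0&Z^T\end{pmatrix}\sigma I\begin{pmatrix}Z&0\\0&Z\end{pmatrix}=4\sigma\zeta I=\zeta'I$. Next, $\zeta'\neq0$, because $\sigma|_{c=0}=q^2\ne0$ and $\zeta\ne0$. Finally
$$Q^2+\zeta'w=(1-2\zeta w)^2+4\zeta w(1-\zeta w)=1 .$$
All coefficients are integers, so $(Q,W,\zeta')$ is an $(N+1,2N)$-datum.

**Step B: raise the number of variables $u$ from $N+1$ to $2N$ by substitution.** We now use the map (3) of the old datum itself. Let $a=(a_1,\dots,a_N)$ and $c=(c_1,\dots,c_N)$ be $2N$ variables and
$$\Phi(a,c)=\big(q(a),\,Z(a)c\big)\in\mathbb Z[a,c]^{N+1} .$$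
By (2), without assuming that $(a,c)$ lies on the sphere,
$$1-|\Phi|^2=1-q^2-\zeta|c|^2=\zeta(a)\,\big(1-|a|^2-|c|^2\big). \tag{4}$$
So substituting $\Phi$ for the $N+1$ variables of the datum from Step A turns $1-|\cdot|^2$ into $1-|a|^2-|c|^2$, up to the factor $\zeta(a)$; and this factor is again realized by two copies of $Z$. Put
$$\hat q=Q(\Phi),\qquad \hat Z=W(\Phi)\begin{pmatrix}Z(a)&0\\0&Z(a)\end{pmatrix},\qquad \hat\zeta=\zeta'(\Phi)\,\zeta(a) .$$
Then $\hat Z^T\hat Z=\zeta'(\Phi)\zeta(a)I=\hat\zeta I$. Substituting $\Phi$ into the identity (2) for $(Q,W,\zeta')$, and using (4),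
$$\hat q^2+\hat\zeta\,(1-|a|^2-|c|^2)=Q(\Phi)^2+\zeta'(\Phi)\,(1-|\Phi|^2)=1 .$$

It remains to see that $\hat\zeta\ne0$. Since $\zeta(a)\ne0$ and $\zeta'$ is a nonzero polynomial, it is enough that the $N+1$ entries of $\Phi$ are algebraically independent over $\mathbb Q$. The entry $q(a)$ is a non-constant polynomial, hence transcendental over $\mathbb Q$. The entries of $Z(a)c$ are $N$ linear forms in $c_1,\dots,c_N$ with coefficients in $\mathbb Q(a)$, linearly independent because $Z(a)$ is invertible over $\mathbb Q(a)$. So they differ from $c_1,\dots,c_N$ by an invertible linear substitution and are algebraically independent over $\mathbb Q(a)$, a field that contains $q(a)$. Together the $N+1$ entries are algebraically independent over $\mathbb Q$. Hence $\zeta'(\Phi)\neq0$, and $(\hat q,\hat Z,\hat\zeta)$ is a $(2N,2N)$-datum. $\square$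

**The first doubling by hand.** Start with $q=a$, $Z=(1)$, $\zeta=1$. Step A gives $w=1-a^2-c^2$ and
$$Q=1-2w=2a^2+2c^2-1,\qquad W=2\begin{pmatrix}a&c\\-c&a\end{pmatrix},\qquad \zeta'=4(a^2+c^2).$$
In Step B, $\Phi(a,c)=(a,c)$, so nothing changes. On $a^2+c^2+|v|^2=1$ the first entry of the map (3) is $Q=a^2+c^2-|v|^2$, and the second is twice the product of the complex numbers $a-ic$ and $v_1+iv_2$. This is the Hopf map of the first section with $u=a-ic$.

## Non-constant maps for $k\ge 2^p$, and their degrees

**Proof of Theorem 4(b).** Let $N=2^p\le n\le2N-1$ and $k\ge N$, and let $(q,Z,\zeta)$ be an $(N,N)$-datum, from Proposition 9.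

**Step 1: fit the datum to $S^n$.** Name the $n+1$ coordinates $(u_1,\dots,u_N,v_1,\dots,v_l)$ with $l=n+1-N$, so $1\le l\le N$. Let $\tilde v=(v_1,\dots,v_l,0,\dots,0)$, of length $N$, and
$$f(u,v)=\big(q(u),\,Z(u)\tilde v,\,0,\dots,0\big)\in A^{k+1}.$$
In $A$ we have $|\tilde v|^2=1-|u|^2$, so $|f|^2=q^2+\zeta\,(1-|u|^2)=1$. All entries are polynomials with integer coefficients.

**Step 2: $f$ is not constant.** The substitution $v\mapsto-v$ preserves $|u|^2+|v|^2-1$, so it is an automorphism of $A$ that fixes $F$. It changes the sign of $Z(u)\tilde v$. If $f$ were in $F^{k+1}$, then $Z(u)\tilde v$ would be fixed, hence equal to its negative, hence $0$, as $F$ has characteristic $0$. Taking the squared norm, $\zeta(u)(1-|u|^2)=\zeta|\tilde v|^2=0$ in $A$. But $F[u_1,\dots,u_N]\to A$ is injective, because a nonzero multiple of $|u|^2+|v|^2-1$ involves $v_1$. And $\zeta(u)(1-|u|^2)\ne0$ in $F[u]$, because $\zeta$ is a nonzero polynomial with integer coefficients and $F$ has characteristic $0$. This contradiction proves (b), and with it Theorems 3 and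 4. $\square$

With $p=5$, the cases $n=48$ and $n=63$, $k=32$ give the non-constant maps $S^{48}\to S^{32}$ and $S^{63}\to S^{32}$ announced above.

**A degree bound.** The map obtained from the $(2^p,2^p)$-datum constructed here has degree at most $D_p=2^{2^p-1}$. To see this, let $e=\deg q\ge1$ for an $(N,N)$-datum. By (2), $\deg\zeta=2e-2$. Each column of $Z$ has squared norm $\zeta$, and leading parts of squares of real polynomials do not cancel, so the entries of $Z$ have degree at most $e-1$. Thus $Z(u)v$ has degree at most $e$, and so has the map. In Step A, $\deg Q\le(2e-2)+2=2e$. In Step B the entries of $\Phi$ have degree at most $e$, so $\deg\hat q\le2e^2$. With $D_0=1$ and $D_{p+1}=2D_p^2$ we get $D_p=2^{2^p-1}$. This is not optimal: $D_2=8$, while the quaternionic Hopf map $S^7\to S^4$ has degree $2$.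

## An explicit quartic map $S^{49}\to S^{32}$

For $S^{48}\to S^{47}$ one can do with degree $4$. The construction is a variant of Step A in which the scalar $c$ becomes a vector of length $9$.

For $x\in\mathbb R^8$ let $L_x$ be octonion left multiplication, so $L_xL_x^T=L_x^TL_x=|x|^2I$. For $a=(x,b)\in\mathbb R^9$ put
$$\gamma(a)=\begin{pmatrix}bI&L_x\\L_x^T&-bI\end{pmatrix},$$
a symmetric $16\times16$ matrix, linear in $a$. Its square has diagonal blocks $b^2I+L_xL_x^T$ and $L_x^TL_x+b^2I$, and off-diagonal blocks $bL_x-bL_x=0$ and $bL_x^T-bL_x^T=0$. So $\gamma(a)^2=|a|^2I$. In particular, with $t=|a|^2$, the pair $q=1-2t$, $Z=2\gamma(a)$, with $\zeta=4t$, satisfies the identities (2) for $j=9$, $N=16$: $Z^TZ=4tI$ and $(1-2t)^2+4t(1-t)=1$. In Step A we now replace $cZ$ by $Z\gamma(c)=2\gamma(a)\gamma(c)$ with $c\in\mathbb R^9$.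

So let $a,c\in\mathbb R^9$ and $v',v''\in\mathbb R^{16}$, that is, $9+9+32=50$ coordinates. Put $t=|a|^2$, $s=|c|^2$, $w=|v'|^2+|v''|^2$ with $s+t+w=1$, and
$$f=\Big(1-8tw,\;4\big[(1-2t)\gamma(a)v'+2\gamma(a)\gamma(c)\gamma(a)v''\big],\;4\big[(1-2t)\gamma(a)v''-2t\,\gamma(c)v'\big]\Big)\in\mathbb R^{33}.$$

Let $X=\gamma(a)\gamma(c)$. Then $XX^T=X^TX=ts\,I$, and $X^T\gamma(a)v'=\gamma(c)\gamma(a)^2v'=t\,\gamma(c)v'$. Hence the last two entries of $f$ form the vector
$$4\begin{pmatrix}(1-2t)I&2X\\-2X^T&(1-2t)I\end{pmatrix}\begin{pmatrix}\gamma(a)v'\\\gamma(a)v''\end{pmatrix}.$$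
The square matrix here, multiplied from the left by its transpose, gives $\big((1-2t)^2+4ts\big)I$, since the off-diagonal blocks cancel as for $M$ in Step A. The column vector has squared norm $t|v'|^2+t|v''|^2=tw$. So the last two entries have total squared norm $16\big((1-2t)^2+4ts\big)tw$. With $s=1-t-w$,
$$(1-2t)^2+4ts=1-4t+4t^2+4t-4t^2-4tw=1-4tw ,$$
and therefore
$$|f|^2=(1-8tw)^2+16tw(1-4tw)=1 .$$
All entries have degree at most $4$, so $f$ is a quartic map $S^{49}\to S^{32}$. Setting the last coordinate of $c$ equal to $0$ gives a map $S^{48}\to S^{32}\subset S^{47}$. It is not constant: its first entry $1-8tw$ is $1$ where $a=0$, and it is less than $1$ at points with $c=0$ and $t=w=\tfrac12$.
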